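# Decomposing complete graphs into cubes

## 1. Cayley graphs over $\mathbb F_2^n$ whose components are cubes

Fix $n\ge 1$ and $t\ge 1$. Put $A=\mathbb F_2^n$ and
$$V=A\times\{1,\dots,t\},\qquad |V|=2^nt .$$
Think of $V$ as $t$ *fibers*, each a copy of $A$. For distinct $i,j\in\{1,\dots,t\}$ and $d\in A$ let
$$E_{ij}(d)=E_{ji}(d)=\{\{(u,i),(u+d,j)\}:u\in A\},$$
and for $d\neq 0$ let
$$E_i(d)=\{\{(u,i),(u+d,i)\}:u\in A\}.$$
The first is a perfect matching between fibers $i$ and $j$, the second a perfect matching inside fiber $i$. (Characteristic 2 makes $E_{ij}(d)=E_{ji}(d)$ consistent: $u=(u+d)+d$.) Every edge of the complete graph on $V$ lies in exactly one of these classes: an edge joining $(u,i)$ to $(w,j)$ belongs to the class with $d=u+w$. In $E_{ij}(d)$ we call $d$ a *label on the pair* $\{i,j\}$; in $E_i(d)$ we call $d$ a *label at the vertex* $i$. So each pair carries the $2^n$ labels of $A$, each vertex carries the $2^n-1$ labels of $A\setminus\{0\}$, and the "vertices" and "pairs" here are those of the small graph $K_t$ on $\{1,\dots,t\}$.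

The $n$-cube $Q_n$ is $K_2$ for $n=1$ and $Q_n=Q_{n-1}\times K_2$ (Cartesian product) for $n\ge2$. Equivalently, it has vertex set $\mathbb F_2^n$, two vectors being adjacent when they differ in exactly one coordinate. It is $n$-regular with $2^n$ vertices and $n2^{n-1}$ edges. For a set $D$ of nonzero elements of an $\mathbb F_2$-space $W$, the Cayley graph $\mathrm{Cay}(W;D)$ has vertex set $W$, with $w$ adjacent to $w+d$ for each $d\in D$.

**Lemma 1.** If $w_1,\dots,w_n$ are linearly independent in an $\mathbb F_2$-space $W$, then $\mathrm{Cay}(W;\{w_1,\dots,w_n\})$ is a vertex-disjoint union of copies of $Q_n$.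

**Proof.** The components are the cosets $w+\langle w_1,\dots,w_n\rangle$. On such a coset the map $(x_1,\dots,x_n)\mapsto w+\sum_l x_lw_l$ is a bijection from $\mathbb F_2^n$ by independence. Changing one coordinate $x_l$ is the same as adding $w_l$, so the map is an isomorphism from $Q_n$. $\square$

We use this lemma with $W=A$, $A\times\mathbb F_2$ and $A\times\mathbb F_2^2$, where the extra coordinates name one, two or four fibers. One notion first.

**Definition.** Elements $d_1,\dots,d_k$ of $A$ are *affinely independent* if $(d_1,1),\dots,(d_k,1)$ are linearly independent in $A\times\mathbb F_2$.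

For example, $0,e_1,e_2$ are affinely independent but not linearly independent; $0,e_1,e_2,e_1+e_2$ are affinely dependent, since the four vectors $(d,1)$ sum to zero.

By Lemma 1 each of the following edge sets, called *blocks*, decomposes into $n$-cubes.

* **(B1)** $\bigcup_l E_i(d_l)$, where $d_1,\dots,d_n$ is a basis of $A$. Here $W=A$.
* **(B2)** $\bigcup_l E_{ij}(d_l)$, where $d_1,\dots,d_n$ are affinely independent. Here $W=A\times\mathbb F_2$, fiber $i$ is $A\times\{0\}$, fiber $j$ is $A\times\{1\}$, and the generators are $(d_l,1)$.
* **(B3)** $\bigcup_{l\le k}\big(E_i(d_l)\cup E_j(d_l)\big)\cup\bigcup_{l>k}E_{ij}(d_l)$, where $d_1,\dots,d_n$ is a basis and $1\le k\le n-1$. Here $W=A\times\mathbb F_2$ again, with generators $(d_l,0)$ for $l\le k$ and $(d_l,1)$ for $l>k$.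
* **(B4)** $\bigcup_{l\le p}\big(E_{ij}(d_l)\cup E_{i'j'}(d_l)\big)\cup\bigcup_{l>p}\big(E_{ij'}(d_l)\cup E_{i'j}(d_l)\big)$, where $i,i',j,j'$ are distinct, $d_1,\dots,d_n$ is a basis and $1\le p\le n-1$. Here $W=A\times\mathbb F_2^2$, with fibers $i\mapsto00$, $j\mapsto10$, $j'\mapsto01$, $i'\mapsto11$, and generators $(d_l,10)$ for $l\le p$, $(d_l,01)$ for $l>p$.

Let us check (B4). Adding $10$ exchanges $00\leftrightarrow10$ and $01\leftrightarrow11$, that is, $i\leftrightarrow j$ and $j'\leftrightarrow i'$; adding $01$ exchanges $00\leftrightarrow01$ and $10\leftrightarrow11$, that is, $i\leftrightarrow j'$ and $j\leftrightarrow i'$. So the edges are the ones listed. The generators are independent because their $A$-components are.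

Two facts hold for all four types. In a block, every vertex of $V$ has degree $0$ or $n$. And each translation $(u,i)\mapsto(u+c,i)$, $c\in A$, is an automorphism of each of these Cayley graphs, so it permutes the components, which are the cubes. The translations form an elementary abelian group of order $2^n$ which acts *semiregularly*: no translation other than the identity fixes an element of $V$. Hence any decomposition put together from blocks is invariant under this group.

**Example.** Let $n=3$, $t=1$, identify $A$ with the field $\mathbb F_8$ and let $\alpha$ be a generator of its multiplicative group. Each of the seven sets $\{\alpha^s,\alpha^{s+1},\alpha^{s+2}\}$, $0\le s\le 6$, is a basis of $A$, since the minimal polynomial of $\alpha$ has degree 3. Each nonzero element lies in exactly three of them. So seven blocks (B1) decompose the multigraph $3K_8$, in which every edge has multiplicity 3, into $7$ cubes $Q_3$. Check: $3\cdot28=84=7\cdot12$.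

## 2. Kotzig's question and the divisibility conditions

A *decomposition* of a graph $G$ is a set of subgraphs whose edge sets partition $E(G)$; it is an *$n$-cube decomposition* if every subgraph is isomorphic to $Q_n$. For the multigraph $\lambda K_v$, all of whose edge multiplicities are $\lambda$, the cubes must cover each edge exactly $\lambda$ times. The blocks are tools for the following question of Kotzig: *for which $n$ and $v$ does there exist an $n$-cube decomposition of $K_v$?* Throughout $v>1$.

The paper "Some Results On 2-Perfect Cube Decompositions" states the question with these partial results, due to Kotzig except the last.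

* (a) If $n$ is even and $K_v$ decomposes into $n$-cubes, then $v\equiv1\pmod{n2^n}$.
* (b) If $n$ is odd and $K_v$ decomposes into $n$-cubes, then $v\equiv1\pmod{n2^n}$, or $v\equiv0\pmod{2^n}$ and $v\equiv1\pmod n$.
* (c) The condition $v\equiv1\pmod{n2^n}$ is sufficient, for $n$ even and for $n$ odd.
* (d) (Maheo) For $n=3$ the necessary conditions in (b) are also sufficient.

Some small cases. For $n=1$ the cubes are single edges and every $v$ works. For $n=2$ the cubes are 4-cycles, and (a), (c) give $v\equiv1\pmod 8$. For $v=9$ take the vertices modulo $9$ and the 4-cycle $0,1,8,5$. Its consecutive steps are $+1,-2,-3,+4$, so it uses each of the differences $\pm1,\pm2,\pm3,\pm4$ once, and its nine translates decompose $K_9$. For $n=3$ the conditions read $v\equiv1$ or $16\pmod{24}$. For $n=5$ they read $v\equiv1\pmod{160}$, or $32\mid v$ and $v\equiv1\pmod5$, that is, $v\equiv96\pmod{160}$. The first case outside (a)–(d) is thus $K_{96}$ and $Q_5$ (among odd $n\ge5$, $n=5$ requires $v\ge96$, and $n\ge7$ requires $v\ge128$).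

**Theorem 1.** Let $n\ge1$, $v>1$. An $n$-cube decomposition of $K_v$ exists if and only if

1. $v\equiv1\pmod{n2^n}$, or
2. $n$ is odd, $v\equiv0\pmod{2^n}$ and $v\equiv1\pmod n$.

So the necessary conditions (a), (b) are always sufficient.

**Theorem 2.** Let $n$ be odd and $\lambda,t\ge1$.

* (i) $\lambda K_{2^nt}$ decomposes into $n$-cubes if and only if $n\mid\lambda(2^nt-1)$.
* (ii) If moreover $n\ge5$, the decomposition can be chosen invariant under an elementary abelian group of order $2^n$ acting semiregularly on the vertices.
* (iii) Consequently, for $\lambda$ odd, $v$ even and any $n\ge1$: $\lambda K_v$ decomposes into $n$-cubes if and only if $n$ is odd, $2^n\mid v$ and $n\mid\lambda(v-1)$.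

**Necessity in Theorem 1.** We count degrees and edges. Each vertex has degree $v-1$ in $K_v$ and degree $0$ or $n$ in each cube, so $n\mid v-1$. The number of edges $v(v-1)/2$ is a multiple of $n2^{n-1}$, so $n2^n\mid v(v-1)$. If $v$ is even, then $v-1$ is odd; hence its divisor $n$ is odd, and $2^n\mid v$. This is condition 2. If $v$ is odd, write $n=2^am$ with $m$ odd. Then $2^{n+a}\mid v(v-1)$ gives $2^{n+a}\mid v-1$, and $m\mid v-1$. Since $m$ is odd, $2^{n+a}m=n2^n$ divides $v-1$. This is condition 1.

**Necessity in Theorem 2.** The same two counts apply. In (i), degrees give $n\mid\lambda(2^nt-1)$. In (iii), degrees give $n\mid\lambda(v-1)$, which is odd, so $n$ is odd; edges give $2^n\mid\lambda v(v-1)$, and since $\lambda(v-1)$ is odd, $2^n\mid v$.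

**What remains.** Sufficiency in (iii) is (i) with $t=v/2^n$. Sufficiency in Theorem 1 is (c) under condition 1, and Theorem 2(i) with $\lambda=1$, $t=v/2^n$ under condition 2. For $n=1$ everything is trivial, since edges are cubes. So we must prove sufficiency in Theorem 2(i) for odd $n\ge3$, together with (ii). Reading $\lambda=1$ throughout suffices for Theorem 1.

## 3. Label counts modulo $n$, and where blocks (B1)–(B3) run out

In $\lambda K_V$ each class is available $\lambda$ times. So each pair has $\lambda2^n$ labels to be used up, and each vertex has $\lambda(2^n-1)$. Block (B2) consumes $n$ labels on a pair and (B1) consumes $n$ labels at a vertex. The first thing to try is to use only these.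

Take $\lambda=1$ and $n\ge3$ odd. Then $n\nmid2^n$, so the labels on a pair cannot be grouped in sets of $n$. Nor can those at a vertex: $n\nmid2^n-1$. Indeed, let $q$ be the smallest prime factor of $n$ and suppose $2^n\equiv1\pmod q$. The order of $2$ modulo $q$ divides both $n$ and $q-1$. All prime factors of $n$ are at least $q$, so $\gcd(n,q-1)=1$, the order is $1$, and $q\mid 1$, a contradiction.

So before grouping we must correct the *residues modulo $n$* of the label counts. Put
$$\rho\equiv\lambda2^n\pmod n .$$
We want to spend, with other blocks, a number of labels congruent to $\rho$ on each pair, and a number congruent to $\lambda(2^n-1)$ at each vertex. Block (B3) spends $n-k$ labels on the pair $\{i,j\}$ and $k$ at each of $i$ and $j$. So put one (B3) block on each pair, with $k\equiv-\rho$.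

This works for $K_{96}$. There $n=5$, $t=3$, $\rho=2$, $k=3$. Use three disjoint bases of $\mathbb F_2^5$ for the three pairs (Lemma 2 below supplies them). Each pair loses $2$ labels and keeps $30$; each vertex loses $3+3=6$ and keeps $25$. Both remainders are divisible by $5$, and Lemma 3 below will group them: its hypotheses read $5\cdot8\le4\cdot30$ and $5\cdot15\le4\cdot25$. The count agrees: each (B2) or (B3) block has two cubes and each (B1) block one, so there are $3\cdot2+3\cdot6\cdot2+3\cdot5=57$ cubes, and $4560=57\cdot80$.

For large $t$ it cannot work, and no cleverer use of (B1)–(B3) helps. Let $\lambda=1$. Since $n\nmid2^n$, each pair $\{i,j\}$ needs at least one (B3) block, and this block uses at least one label at $i$. The $t-1$ pairs containing $i$ therefore use at least $t-1$ labels at $i$, but only $2^n-1$ exist. So blocks (B1)–(B3) cannot decompose $K_{2^nt}$ when $t>2^n$, while the condition $2^nt\equiv1\pmod n$ has arbitrarily large solutions $t$. The vertices have too few labels to pay for all the pairs.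

## 4. Rectangle moves with constant second difference

Block (B4) touches no vertex labels. It spends $p$ labels on each of $\{i,j\},\{i',j'\}$ and $n-p\equiv-p$ on each of $\{i,j'\},\{i',j\}$. So it moves residues around a rectangle of pairs, free of charge at the vertices. It cannot do everything: at a fixed vertex a (B4) block spends $p+(n-p)=n$ or $0$ pair labels in total, whereas the desired total at a vertex is $(t-1)\rho$. For $\lambda=1$ and $2^nt\equiv1\pmod n$ this is $\equiv1-2^n\not\equiv0$. So some (B3) blocks are needed, and the aim is to need only boundedly many at each vertex.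

Place a (B4) block $P_{gh}$ on the fibers $g,\,g+1,\,h,\,h+1$, with $i=g$, $i'=g+1$, $j=h$, $j'=h+1$ and parameter $p_{gh}$. Ignoring boundaries, a pair $\{i,j\}$ with $i<j$ is met by four of them and receives, modulo $n$,
$$p_{ij}+p_{i-1,j-1}-p_{i,j-1}-p_{i-1,j}.$$
We want this second difference to be the constant $\rho$. The blocks with $g=0$ or $h=t$ do not exist, so we also want $p_{0,h}\equiv0$ and $p_{g,t}\equiv0$. This leaves no choice. A constant second difference $\rho$ means $p_{gh}\equiv\rho gh+\gamma(g)+\delta(h)$. The condition at $g=0$ makes $\delta$ constant, and we absorb it so that $p_{gh}\equiv\rho gh+\gamma(g)$. The condition at $h=t$ gives $\gamma(g)\equiv-\rho tg$. Hence $p_{gh}\equiv\rho g(h-t)$.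

Assume now the divisibility condition $n\mid\lambda(2^nt-1)$. It says
$$t\rho\equiv\lambda\pmod n, \tag{1}$$
so our function is
$$p_{ij}\equiv i(\rho j-\lambda)\pmod n,\qquad p_{0,j}\equiv0,\quad p_{i,t}\equiv0, \tag{2}$$
and for all integers $i,j$
$$p_{ij}+p_{i-1,j-1}-p_{i,j-1}-p_{i-1,j}\equiv\rho \tag{3}$$
because the second difference kills the term $-\lambda i$ and turns $\rho ij$ into $\rho$.

One boundary is left. The four fibers of $P_{gh}$ must be distinct, so we need $h\ge g+2$. Near the diagonal, on the pairs $\{i,i+1\}$ and $\{i,i+2\}$, some of the four blocks are missing, and there we correct with (B3). Each vertex lies in at most two pairs of either kind, so it meets at most four (B3) blocks, however large $t$ is.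

It remains to ensure that no class is used too often, which we do with disjoint bases, and to group the leftover labels, which we do with the matroid partition theorem.

## 5. Disjoint bases, and grouping labels by matroid partition

**Lemma 2.** For $n\ge5$, $A\setminus\{0\}$ contains six pairwise disjoint bases of $A$.

**Proof.** Identify $A$ with $\mathbb F_{2^n}$ and let $\alpha$ be a primitive element. Its minimal polynomial over $\mathbb F_2$ has degree $n$, so $1,\alpha,\dots,\alpha^{n-1}$ is a basis. Multiplication by $\alpha^{jn}$ is linear and invertible, so $\alpha^{jn}\{1,\alpha,\dots,\alpha^{n-1}\}$ is a basis for $j=0,\dots,5$. The exponents that occur are $0,1,\dots,6n-1$, and the powers are distinct since $6n\le2^n-1$: this is $30\le31$ for $n=5$, and when $n$ grows by one the left side grows by $6$ and the right side by $2^n\ge 32$. $\square$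

For $n=3$ the lemma fails: six disjoint bases would need $18$ nonzero vectors, and there are $7$.

We recall matroids as far as we need them. A finite matroid on a ground set $S$ is a nonempty family of subsets called *independent*, closed under taking subsets and such that, for every $X\subseteq S$, all maximal independent subsets of $X$ have the same size, the *rank* $r(X)$. If each element of $S$ has a vector attached, the subsets whose vectors are linearly independent form a matroid; a vector may be attached to several elements, which are then *parallel*: no independent set contains two of them. The *truncation* to rank $n$ keeps only the independent sets of size at most $n$; it is a matroid with rank function $\min(r(X),n)$.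

**Matroid partition theorem** (J. Edmonds, J. Res. Nat. Bur. Standards 69B (1965) 67–72). *The ground set $S$ of a finite matroid with rank function $r$ can be partitioned into $k$ independent sets if and only if $|X|\le k\,r(X)$ for all $X\subseteq S$.*

For example, the multiset $e_1,e_1,e_2,e_1+e_2$ in $\mathbb F_2^2$ splits into the two bases $\{e_1,e_2\}$ and $\{e_1,e_1+e_2\}$; but $e_1,e_1,e_1,e_2$ does not split into two independent sets, since the three copies of $e_1$ have rank $1$ and $3>2$. Only a concentration of labels in low rank can obstruct.

**Lemma 3.** Let $n\ge3$ and let $S$ be a multiset of elements of $A$, each of multiplicity at most $\lambda$, with $|S|=kn$.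

* (a) If $n\lambda2^{n-2}\le(n-1)|S|$, then $S$ can be partitioned into $k$ affinely independent $n$-sets.
* (b) If $0\notin S$ and $n\lambda(2^{n-1}-1)\le(n-1)|S|$, then $S$ can be partitioned into $k$ bases of $A$.

**Proof of (a).** Attach to each $d\in S$ the vector $(d,1)\in\mathbb F_2^{n+1}$, and truncate the resulting matroid to rank $n$. Let $\emptyset\ne X\subseteq S$ have rank $r$ in the truncation; $r\ge1$ as no $(d,1)$ is zero. If $r=n$, then $|X|\le|S|=kr$. If $r\le n-1$, then the vectors $(d,1)$, $d\in X$, span a space of dimension $r$. The vectors of that space with last coordinate $1$ form half of it, namely $2^{r-1}$ vectors, so $X$ has at most $2^{r-1}$ distinct elements and $|X|\le\lambda2^{r-1}$. The quotient $2^{r-1}/r$ is nondecreasing for $r\ge1$, because $2^r/(r+1)\ge2^{r-1}/r$ means $2r\ge r+1$. Therefore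
$$\frac{|X|}{r}\le\frac{\lambda2^{r-1}}{r}\le\frac{\lambda2^{n-2}}{n-1}\le\frac{|S|}{n}=k .$$
By the matroid partition theorem $S$ splits into $k$ independent sets. Each has size at most $n$, and $|S|=kn$, so each has size exactly $n$. Equal elements are parallel, so these are sets without repetition, and they are affinely independent.

**Proof of (b).** Attach to each $d\in S$ the vector $d$ itself. Let $\emptyset\neq X\subseteq S$ have rank $r$; $r\ge1$ because $0\notin S$. If $r=n$, then $|X|\le|S|=kr$. If $r\le n-1$, then $X$ lies in a subspace with $2^r-1$ nonzero vectors, so $|X|\le\lambda(2^r-1)$. The quotient $(2^r-1)/r$ is nondecreasing for $r\ge1$, because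
$$r(2^{r+1}-1)-(r+1)(2^r-1)=(r-1)2^r+1>0 .$$
Hence
$$\frac{|X|}{r}\le\frac{\lambda(2^{r}-1)}{r}\le\frac{\lambda(2^{n-1}-1)}{n-1}\le\frac{|S|}{n}=k .$$
So $S$ splits into $k$ independent sets, each of size at most $n$, hence exactly $n$: these are bases. $\square$

## 6. The case $n=3$

Here Lemma 2 is not available, and (d) replaces it. Let $3\mid\lambda(8t-1)$.

If $3\nmid\lambda$, then $8t\equiv1\pmod3$, so $v=8t$ satisfies $v\equiv0\pmod8$ and $v\equiv1\pmod3$. By (d), $K_v$ decomposes into 3-cubes; take $\lambda$ copies of that decomposition.

If $3\mid\lambda$, the label counts are already divisible by $3$. On every pair let $S$ be $\lambda$ copies of $A$, so $|S|=8\lambda$. Lemma 3(a) requires $3\cdot\lambda\cdot2\le2\cdot8\lambda$, which holds. At every vertex let $S$ be $\lambda$ copies of $A\setminus\{0\}$, so $|S|=7\lambda$. Lemma 3(b) requires $3\cdot\lambda\cdot3\le2\cdot7\lambda$, which holds. The resulting blocks (B2) and (B1) decompose $\lambda K_V$.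

This proves sufficiency in Theorem 2(i) for $n=3$. From now on $n\ge5$ is odd and $n\mid\lambda(2^nt-1)$.

## 7. Stage 1: the right residue on every pair and at every vertex

This stage uses each class at most once, and leaves on each pair and at each vertex a number of labels divisible by $n$.

**Parameters.** For integers $i,j$ let $p_{ij}$ be as in (2), and let
$$b_i\equiv p_{i,i+1}=i(\rho(i+1)-\lambda),\qquad a_i\equiv-(i-1)(\rho(i+1)-\lambda)-\rho \pmod n,$$
with $p_{ij},a_i,b_i$ all reduced to $\{0,\dots,n-1\}$. Let $D_{00},D_{01},D_{10},D_{11},D',D''$ be the six disjoint bases of Lemma 2, each with a fixed order.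

**Blocks.** Take the following, omitting a block when its parameter is $0$.

* $P_{ij}$, for $1\le i$ and $i+2\le j\le t-1$: block (B4) on $i,\ i'=i+1,\ j,\ j'=j+1$, with $p=p_{ij}$ and basis $D_{i\bmod2,\,j\bmod2}$.
* $R_i$, for $1\le i\le t-1$: block (B3) on $\{i,i+1\}$ with $k=a_i$, and basis $D_{01}$ if $i$ is even, $D_{10}$ if $i$ is odd.
* $R_i'$, for $1\le i\le t-2$: block (B3) on $\{i,i+2\}$ with $k=b_i$, and basis $D'$ if $i\equiv1,2\pmod4$, $D''$ if $i\equiv3,0\pmod4$.

**Which $P$-blocks meet a pair.** Call $(g,h)$ *admissible* if $g\ge1$ and $g+2\le h\le t-1$. Since $g+1<h$, block $P_{gh}$ meets exactly the pairs with smaller element in $\{g,g+1\}$ and larger element in $\{h,h+1\}$. So for $i<j$ the $P$-blocks on $\{i,j\}$ are those with admissible index among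

* $(i,j)$ and $(i-1,j-1)$, contributing $p$ labels each, and
* $(i,j-1)$ and $(i-1,j)$, contributing $n-p\equiv-p$ labels each,

where $p$ is the parameter of the block in question. An omitted block contributes $0$, which agrees modulo $n$ with both formulas.

**Claim 1.** No class is used twice in Stage 1.

**Proof.** The purpose is to see that different blocks meeting at the same place use different, hence disjoint, bases. (Within one block the labels are distinct members of one basis.)

*Pairs.* The $P$-blocks on $\{i,j\}$ have indices in $\{i-1,i\}\times\{j-1,j\}$. These four index pairs have four different parity patterns, so the bases differ. On $\{i,i+1\}$ the index pairs are $(i,i+1),(i-1,i),(i,i),(i-1,i+1)$, and only the last can be admissible. Its entries have equal parity, so it uses $D_{00}$ or $D_{11}$, while $R_i$ uses $D_{01}$ or $D_{10}$. On $\{i,i+2\}$ the block $R_i'$ uses $D'$ or $D''$, which no $P$-block uses. No other (B3) block lies on these pairs, and none lies on $\{i,j\}$ with $j\ge i+3$.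

*Vertices.* Labels at $m$ come only from $R_{m-1},R_m$ and $R'_{m-2},R'_m$. Of the first two, one uses $D_{01}$ and the other $D_{10}$. Of the last two, one uses $D'$ and the other $D''$, since adding $2$ modulo $4$ exchanges $\{1,2\}$ and $\{3,0\}$. $\square$

**Claim 2.** The number $u_{ij}$ of labels used on $\{i,j\}$ satisfies $u_{ij}\equiv\rho\pmod n$.

**Proof.** Let $i<j$. The four index pairs $(g,h)$ above have $g\ge0$ and $h\le t$. If $h\ge g+2$, the only ways to be inadmissible are $g=0$ or $h=t$. Then $p_{gh}\equiv0$ by (2), and we may count the nonexistent block as if it were there. So only the condition $h\ge g+2$ matters.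

*Case $j\ge i+3$.* All four index pairs satisfy $h\ge g+2$; the tightest is $(i,j-1)$. By (3), $u_{ij}\equiv\rho$.

*Case $j=i+2$.* Exactly $(i,j-1)=(i,i+1)$ fails. By (3) its term $-p_{i,i+1}$ is missing from $\rho$, so the $P$-blocks contribute $\rho+p_{i,i+1}\equiv\rho+b_i$. The block $R_i'$ contributes $n-b_i\equiv-b_i$, or is omitted when $b_i=0$. The total is $\equiv\rho$.

*Case $j=i+1$.* Only $(i-1,i+1)$ satisfies $h\ge g+2$. It contributes $-p_{i-1,i+1}\equiv-(i-1)(\rho(i+1)-\lambda)$. The block $R_i$ contributes $-a_i\equiv(i-1)(\rho(i+1)-\lambda)+\rho$, or is omitted when $a_i=0$. The total is $\equiv\rho$. $\square$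

**Claim 3.** The number $s_m$ of labels used at vertex $m$ satisfies $s_m\equiv\lambda(2^n-1)\pmod n$.

**Proof.** We get this from Claim 2 by counting degrees, without summing the $a_i$ and $b_i$. Each label used at $m$ or on a pair $\{m,j\}$ contributes degree $1$ at the vertex $(u,m)$ of $V$. Each block has degree $0$ or $n$ there. Hence $s_m+\sum_{j\ne m}u_{mj}\equiv0$. By Claim 2 and then (1),
$$s_m\equiv-(t-1)\rho\equiv\rho-t\rho\equiv\rho-\lambda\equiv\lambda(2^n-1)\pmod n. \qquad\square$$

With $p_{ij}$ written as $\rho i(j-t)$, its boundary values vanish for every $t$. It is in Claim 3 that the hypothesis $n\mid\lambda(2^nt-1)$, in the form (1), is indispensable.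

**Bounds.** These are needed so that enough labels remain for Lemma 3. A pair $\{i,j\}$ meets at most four Stage 1 blocks: at most $4$ if $j\ge i+3$, at most $3+1$ if $j=i+2$, at most $1+1$ if $j=i+1$. A vertex receives labels from at most four (B3) blocks. Each block gives at most $n-1$ labels at each such place. So
$$u_{ij}\le4(n-1),\qquad s_m\le4(n-1). \tag{4}$$

**Example.** Let $n=5$, $\lambda=1$, $t=8$. Then $\rho=2$, $p_{ij}\equiv i(2j-1)$, and (1) reads $16\equiv1\pmod5$.

* Pair $\{3,6\}$: $p_{36}=3$, $p_{25}=3$, $p_{35}=2$, $p_{26}=2$, so $u=3+3+(5-2)+(5-2)=12\equiv2$.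
* Pair $\{1,8\}$: only $(1,7)$ is admissible, with $p_{17}=3$, so $u=5-3=2$.
* Pair $\{3,5\}$: $p_{35}=2$ and $p_{24}=4$ contribute $2$ and $4$, $p_{25}=3$ contributes $2$, and $R'_3$ with $b_3=1$ contributes $4$, so $u=12\equiv2$.
* Pair $\{4,5\}$: $p_{35}=2$ contributes $3$, and $R_4$ with $a_4\equiv-3\cdot9-2\equiv1$ contributes $4$, so $u=7\equiv2$.
* Vertex $4$: $a_3=4$, $a_4=1$, $b_2=0$, $b_4=1$, so $s_4=6\equiv1\equiv31\pmod5$.

## 8. Stage 2: the remaining labels on pairs form affinely independent sets

This stage uses up all remaining classes on pairs. For a pair $\{i,j\}$ let $S$ be $\lambda$ copies of $A$ minus the labels used in Stage 1. By Claim 1 this makes sense, and multiplicities are at most $\lambda$. By Claim 2, $|S|=\lambda2^n-u_{ij}\equiv0\pmod n$. Lemma 3(a) applies if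
$$n\lambda2^{n-2}\le(n-1)(\lambda2^n-u_{ij}).$$
By (4) and $\lambda\ge1$ we have $u_{ij}\le4(n-1)\le4\lambda(n-1)$. So it suffices that $n2^{n-2}\le(n-1)\big(2^n-4(n-1)\big)$, which rearranges to
$$2^{n-2}(3n-4)\ge4(n-1)^2 .$$
For $n=5$ this is $88\ge64$. For $n\ge7$ we have $2^{n-2}\ge4n$ (for $n=7$ it is $32\ge28$, and raising $n$ by one adds at least $32$ on the left and $4$ on the right). Moreover $4n(3n-4)-4(n-1)^2=8n^2-8n-4>0$. So Lemma 3(a) applies, and blocks (B2) decompose all remaining classes on pairs.

## 9. Stage 3: the remaining labels at vertices form bases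

This stage uses up all remaining classes at vertices. For a vertex $m$ let $S$ be $\lambda$ copies of $A\setminus\{0\}$ minus the labels used in Stage 1. Multiplicities are at most $\lambda$, and $|S|=\lambda(2^n-1)-s_m\equiv0\pmod n$ by Claim 3. Lemma 3(b) applies if
$$n\lambda(2^{n-1}-1)\le(n-1)\big(\lambda(2^n-1)-s_m\big). \tag{5}$$

**Case $n\ge7$.** By (4), $s_m\le4\lambda(n-1)$, so it suffices that $n(2^{n-1}-1)\le(n-1)\big(2^n-1-4(n-1)\big)$. Collecting powers of $2$, this is
$$2^{n-1}(n-2)\ge4(n-1)^2+(n-1)-n=4n^2-8n+3 .$$
As $2^{n-1}\ge8n$ (twice the inequality of Stage 2), the left side is at least $8n^2-16n$, and $8n^2-16n-(4n^2-8n+3)=4n(n-2)-3>0$.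

**Case $n=5$, $\lambda\ge2$.** By (4), $s_m\le16$, so (5) follows from $75\lambda\le4(31\lambda-16)$, that is, $49\lambda\ge64$, which is true.

**Case $n=5$, $\lambda=1$.** Here the crude bound $s_m\le16$ is not enough: (5) says $75\le4(31-s_m)$, which holds if and only if $s_m\le12$. We use the actual values of $b_i$ and the congruence of Claim 3. We have $\rho=2$, so $b_i\equiv i(2i+1)\pmod5$, which takes the values $0,3,0,1,1$ for $i\equiv0,1,2,3,4\pmod 5$. So $b_i\le3$. The labels at $m$ come from $R_{m-1},R_m,R'_{m-2},R'_m$, whence $s_m\le4+4+3+3=14$. By Claim 3, $s_m\equiv31\equiv1\pmod5$. So $s_m\le11$, and (5) holds.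

In all cases Lemma 3(b) applies, and blocks (B1) decompose all remaining classes at vertices.

**Conclusion of the proofs.** Stages 1–3 use each class of $\lambda K_V$ exactly $\lambda$ times, with blocks (B1)–(B4) only. So $\lambda K_{2^nt}$ decomposes into $n$-cubes, and by Section 1 the decomposition is invariant under the translation group $A$, which is elementary abelian of order $2^n$ and semiregular. (Each translation maps each of the $\lambda$ copies of a class to itself.) This proves sufficiency in Theorem 2(i) for $n\ge5$, and (ii). With Section 6 for $n=3$, the trivial case $n=1$ and the necessity in Section 2, Theorem 2 is proved. Its part (i) with $\lambda=1$, together with (c) and the necessity in Section 2, gives Theorem 1. $\blacksquare$
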